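\title{A numerical characterization of cones over nonsingular projective hypersurfaces}

\begin{abstract}
Let $(V,0)\subset(\mathbb{C}^{n+1},0)$, $n\ge 2$, be an isolated hypersurface singularity with Milnor number $\mu$, Tjurina number $\tau$, multiplicity $v$ and geometric genus $p_g$. We prove that $\mu=\tau$ implies
\[
\mu-(v-1)^{n+1}+v(v-1)\cdots(v-n)\ \ge\ (n+1)!\,p_g ,
\]
with equality if and only if $V$ is a cone over a nonsingular hypersurface in $\mathbb{CP}^n$. This proves a conjectured numerical characterization of such cones for every $n\ge2$. When $\mu=\tau$ the singularity is weighted homogeneous, and $p_g$ counts the positive integral points of a simplex. We prove a sharp upper bound for this count by slicing the simplex, and we combine it with the restrictions that an isolated singularity imposes on its weights.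
\end{abstract}

\section{Introduction}\label{sec:intro}

Whether a hypersurface germ has a homogeneous equation is a question about all coordinate systems at once. This paper answers it, for isolated singularities, in terms of four integers that do not depend on coordinates.

\subsection*{The problem}
Fix $n\ge2$ and put $N=n+1\ge3$. Let $f$ be holomorphic near $0\in\mathbb{C}^N$ with $f(0)=0$, and let $V=\{f=0\}$. We regard $V$ through its germ $(V,0)$ and assume that $f$ generates the ideal of this germ. We say that $V$ has an \emph{isolated singularity} at the origin if $0$ is a singular point of $V$ and $V$ has no other singular point near $0$. We say that $V$ is a \emph{cone over a nonsingular hypersurface in $\mathbb{CP}^n$}, or briefly a \emph{cone}, if after a biholomorphic change of coordinates of $(\mathbb{C}^N,0)$ the ideal of $(V,0)$ is generated by a homogeneous polynomial $g$ of degree at least $2$ whose zero locus $\{g=0\}\subset\mathbb{CP}^n$ is nonsingular.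

Let $\mathbb{C}\{z\}=\mathbb{C}\{z_1,\dots,z_N\}$ be the ring of convergent power series and $J(f)=(\partial_1f,\dots,\partial_Nf)$ the Jacobian ideal. An isolated singularity has the following invariants.
\begin{itemize}
\item The \emph{Milnor number} is $\mu=\dim_{\mathbb{C}}\mathbb{C}\{z\}/J(f)$, and the \emph{Tjurina number} is $\tau=\dim_{\mathbb{C}}\mathbb{C}\{z\}/\bigl((f)+J(f)\bigr)$.
\item The \emph{multiplicity} $v$ is the order of $f$ at $0$. Since $0$ is a singular point, $v\ge2$.
\item The \emph{geometric genus} is $p_g=\dim_{\mathbb{C}}H^{n-1}(\tilde U,\mathcal{O}_{\tilde U})$, where $\pi:\tilde U\to U$ is a resolution of a small Stein neighborhood $U$ of $0$ in $V$.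
\end{itemize}
The Milnor number measures how degenerate the critical point of $f$ is: it is at least $1$, and it equals $1$ exactly when the Hessian of $f$ at $0$ is invertible. The difference $\mu-\tau$ vanishes exactly when $f\in J(f)$. The geometric genus counts the holomorphic $n$-forms on $U\setminus0$ modulo those that are square integrable near $0$ (Section~\ref{sec:reduction}).

Write $[x]_k=x(x-1)\cdots(x-k+1)$ for the falling factorial, and put
\[
\delta_N(m)=(m-1)^N-[m]_N .
\]
For a cone of degree $v$ one has $\mu=\tau=(v-1)^N$ and $N!\,p_g=[v]_N$ (Proposition~\ref{prop:cone}), so $\delta_N(v)$ is the value of $\mu-N!\,p_g$ on cones of degree $v$. The conjecture stated in \cite{GLY} is that the two equations $\mu=\tau$ and $\mu-N!\,p_g=\delta_N(v)$ single out the cones. We prove it.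

\begin{theorem}\label{thm:A}
Let $n\ge2$. Then $V$ is a cone over a nonsingular hypersurface in $\mathbb{CP}^n$ if and only if $V$ has an isolated singularity at the origin, $\mu=\tau$, and
\[
\mu-(v-1)^{n+1}+v(v-1)\cdots(v-n)=(n+1)!\,p_g .
\]
\end{theorem}

Two families with $N=3$, where $\delta_3(m)=m-1$, suggest why this should hold. We use the formulas of Section~\ref{sec:reduction}. For $z_1^2+z_2^2+z_3^a$ with $a\ge2$ we have $v=2$, $\mu=a-1$ and $p_g=0$, so $\mu-6p_g=a-1\ge1=\delta_3(2)$. For $z_1^3+z_2^3+z_3^a$ with $a\ge3$ we have $v=3$, $\mu=4(a-1)$ and $p_g=\lfloor a/3\rfloor$, so $\mu-6p_g\ge 2a-4\ge2=\delta_3(3)$. In both families equality holds only for the homogeneous member. One is led to guess that the cones minimize $\mu-N!\,p_g$ among the singularities with $\mu=\tau$ and given multiplicity, and this is what we prove.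

\begin{theorem}\label{thm:B}
Let $(V,0)$ be an isolated hypersurface singularity of dimension $n\ge2$ with $\mu=\tau$. Then
\[
\mu-(v-1)^{n+1}+v(v-1)\cdots(v-n)\ \ge\ (n+1)!\,p_g ,
\]
with equality if and only if $V$ is a cone over a nonsingular hypersurface in $\mathbb{CP}^n$.
\end{theorem}

\subsection*{Lattice points}
For a tuple $a=(a_1,\dots,a_M)$ of positive reals let
\[
P_M(a)=\#\Bigl\{x\in\mathbb{Z}_{>0}^M:\ \sum_{i=1}^M\frac{x_i}{a_i}\le1\Bigr\}
\]
be the number of positive integral points of the simplex with vertices $0,a_1e_1,\dots,a_Me_M$. The unit cubes $x-[0,1)^M$ attached to these points are disjoint and lie in the simplex, so comparing volumes gives $M!\,P_M(a)\le\prod a_i$. We need a bound that is sharp when all $a_i$ equal an integer $w$, where $P_M(a)=\binom wM$.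

\begin{theorem}\label{thm:C}
Let $N\ge3$, let $a_1,\dots,a_N\ge1$ be real, and let $w=\lfloor\min a_i\rfloor$. Then
\[
N!\,P_N(a)\le\prod_{i=1}^N(a_i-1)-\delta_N(w),
\]
with equality if and only if $\min a_i=1$ or all $a_i$ equal one and the same integer.
\end{theorem}

\subsection*{Plan of the proof}
If $\mu=\tau$, then $f$ is weighted homogeneous in suitable coordinates, with weights $1/a_i$, and $\mu=\prod(a_i-1)$, $p_g=P_N(a)$ (Section~\ref{sec:reduction}). Theorem~\ref{thm:C} is proved in Sections~\ref{sec:triangles} and~\ref{sec:simplices} by induction on $N$. It does not give Theorem~\ref{thm:B} directly, because the multiplicity is $\lceil\min a_i\rceil$ while Theorem~\ref{thm:C} involves $\lfloor\min a_i\rfloor$. When $\min a_i$ is not an integer we gain the missing amount from the structure of the weights: each variable of large weight is matched with a variable of small weight (Section~\ref{sec:weights}). Sections~\ref{sec:three} and~\ref{sec:higher} prove the resulting sharper count.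

All sums in the paper telescope through the identity
\begin{equation}\label{eq:falling}
[x+1]_k-[x]_k=k\,[x]_{k-1}.
\end{equation}

\section{From singularities to lattice points}\label{sec:reduction}

A polynomial $f$ is \emph{weighted homogeneous} with weights $q_1,\dots,q_N>0$ if every monomial $z^\alpha$ of $f$ satisfies $\sum q_i\alpha_i=1$. Then Euler's relation $f=\sum q_iz_i\partial_if$ shows $f\in J(f)$. We use three published results.

\begin{itemize}
\item[(F1)] (Saito \cite{Saito}.) If $f$ has an isolated critical point at $0$ and $f\in J(f)$, then after a biholomorphic change of coordinates $f$ is a polynomial, weighted homogeneous for some positive rational weights $q_1,\dots,q_N$.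
\item[(F2)] (Milnor--Orlik \cite{MO}.) For such $f$, $\mu=\prod(1/q_i-1)$.
\item[(F3)] (Laufer for $n=2$; Yau.) For a normal isolated singularity of dimension $n\ge2$,
\[
p_g=\dim\Gamma(U\setminus0,\Omega^n)\big/L^2(U\setminus0,\Omega^n),
\]
where $L^2$ denotes the holomorphic $n$-forms $\eta$ for which the measure $|\eta|^2=i^{n^2}\eta\wedge\bar\eta$ has finite integral near $0$.
\end{itemize}
We recall why (F3) holds. Let $E=\pi^{-1}(0)$ and let $K$ be the sheaf of holomorphic $n$-forms on $\tilde U$. By duality, $H^{n-1}(\tilde U,\mathcal{O})$ is dual to $H^1_E(\tilde U,K)$. Since $H^1(\tilde U,K)=0$ by the Grauert--Riemenschneider vanishing theorem, the sequence of local cohomology identifies $H^1_E(\tilde U,K)$ with $\Gamma(\tilde U\setminus E,K)/\Gamma(\tilde U,K)$. Finally, a holomorphic $n$-form on $\tilde U\setminus E\cong U\setminus0$ extends over $E$ if and only if it is square integrable near $E$.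

Suppose that $V$ has an isolated singularity and $\mu=\tau$. On each irreducible component of the germ of the critical locus $\{df=0\}$ the function $f$ is constant, hence zero. So the critical locus lies in $\{f=df=0\}$, which is the singular locus of $V$ because $f$ generates the ideal of $V$. Thus $0$ is an isolated critical point of $f$ and $\mu<\infty$. As $J(f)\subset(f)+J(f)$, the equality $\mu=\tau$ of finite codimensions means $f\in J(f)$, and (F1) applies. This is the only use of the hypothesis $\mu=\tau$. The numbers $\mu,\tau,v,p_g$ do not change under a change of coordinates.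

\begin{proposition}\label{prop:pg}
Let $n\ge2$ and let $f$ be weighted homogeneous with positive rational weights $q_1,\dots,q_N$ and an isolated critical point at $0$. Then
\[
p_g=\#\Bigl\{x\in\mathbb{Z}_{>0}^N:\ \sum q_ix_i\le1\Bigr\}.
\]
\end{proposition}

\begin{proof}
The plan is to write every $n$-form as a function times a fixed generator, and to test square integrability one weight at a time using the $\mathbb{C}^*$-action.

Write $q_i=\nu_i/D$ with positive integers $\nu_i,D$, give $z_i$ the weight $\nu_i$, and let $t\in\mathbb{C}^*$ act by $t\cdot z=(t^{\nu_i}z_i)_i$. Then $f(t\cdot z)=t^Df(z)$, so the action preserves $V$. The residue form $\omega_0$ on $V\setminus0$ is determined by $df\wedge\omega_0=dz_1\wedge\dots\wedge dz_N$ along $V$. It vanishes nowhere, and its pullback under the action of $t$ is $t^{\sum\nu_i-D}\omega_0$. Every holomorphic $n$-form on $U\setminus0$ is $h\omega_0$ with $h$ holomorphic on $U\setminus0$. A hypersurface whose singular locus has codimension at least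 $2$ is normal; since $n\ge2$ this applies to $V$, and $h$ extends to $U$. Let $\mathfrak a\subset\mathcal{O}_{V,0}$ be the set of germs $h$ such that $h\omega_0$ is square integrable near $0$.

Lift $h\in\mathcal{O}_{V,0}$ to $\mathbb{C}\{z\}$ and decompose it by weight, $h=\sum_eh_e$. The form $\eta_e=h_e\omega_0$ pulls back to $t^{\epsilon(e)}\eta_e$, where $\epsilon(e)=e+\sum\nu_i-D$. We claim that
\begin{equation}\label{eq:ideal}
h\in\mathfrak a\iff h_e|_V=0\ \text{ for all $e$ with }\epsilon(e)\le0 .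
\end{equation}
Let $\phi(z)=\sum|z_i|^{2/\nu_i}$, so that $\phi(t\cdot z)=|t|^2\phi(z)$. Fix a small $s>0$ and consider the shells $S_k=V\cap\{4^{-k-1}s\le\phi<4^{-k}s\}$, $k\ge0$. They have compact closure in $V\setminus0$, they fill a punctured neighborhood of $0$, and $S_k=2^{-k}\cdot S_0$. Hence $\int_{S_k}|\eta_e|^2=4^{-k\epsilon(e)}\int_{S_0}|\eta_e|^2$. If $h_e|_V\ne0$, the orbit of a point where $h_e\neq0$ meets the interior of $S_0$, so $\int_{S_0}|\eta_e|^2>0$, and
\begin{equation}\label{eq:homog}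
\eta_e\text{ is square integrable near }0\iff\epsilon(e)>0 .
\end{equation}
Each $S_k$ is invariant under the circle $|t|=1$, which multiplies $\eta_e\wedge\bar\eta_{e'}$ by $t^{e-e'}$; so forms of different weight are orthogonal on $S_k$. The series $\sum h_e$ converges uniformly on $S_k$, hence $\int_{S_k}|h\omega_0|^2\ge\int_{S_k}|\eta_e|^2$ for each $e$. If $h\in\mathfrak a$, every $\eta_e$ is therefore square integrable, and \eqref{eq:homog} gives the right side of \eqref{eq:ideal}. Conversely, assume the right side. Removing the finitely many $h_e$ with $\epsilon(e)\le0$ does not change $h|_V$, so we may assume that all monomials of $h$ have $\epsilon>0$. The monomials with $\epsilon>0$ span a monomial ideal, generated by finitely many of them, say $z^{\alpha_1},\dots,z^{\alpha_k}$. Then $h=\sum u_jz^{\alpha_j}$ with $u_j$ holomorphic, hence bounded, near $0$; each $z^{\alpha_j}\omega_0$ is square integrable by \eqref{eq:homog}, and $h\in\mathfrak a$.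

By \eqref{eq:ideal}, $\mathcal{O}_{V,0}/\mathfrak a$ is spanned by the monomials of weight $e\le D-\sum\nu_i$. They are independent in the quotient: a polynomial $h_e$ of weight $e<D$ that vanishes on $V$ is a multiple of $f$, all of whose terms have weight at least $D$, so $h_e=0$. The monomials are defined on all of $U$, so the map $h\omega_0\mapsto h$ from $\Gamma(U\setminus0,\Omega^n)$ to $\mathcal{O}_{V,0}/\mathfrak a$ is onto, and its kernel is $L^2$. By (F3), $p_g$ is the number of $\alpha\in\mathbb{Z}_{\ge0}^N$ with $\sum\nu_i(\alpha_i+1)\le D$. Put $x_i=\alpha_i+1$.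
\end{proof}

With $a_i=1/q_i$, (F2) and Proposition~\ref{prop:pg} read
\begin{equation}\label{eq:dictionary}
\mu=\prod_{i=1}^N(a_i-1),\qquad p_g=P_N(a).
\end{equation}

\begin{proposition}\label{prop:cone}
If $V$ is a cone, then $V$ has an isolated singularity at the origin, $\mu=\tau=(v-1)^N$ and $N!\,p_g=[v]_N$. In particular $\mu-\delta_N(v)=N!\,p_g$.
\end{proposition}

\begin{proof}
Let $\varphi$ be the change of coordinates and $g$ the homogeneous generator. Both $f\circ\varphi$ and $g$ generate the same ideal, so $f\circ\varphi=ug$ with a unit $u$, and the degree of $g$ is the order $v$ of $f$. The map $\Phi(z)=u(z)^{1/v}z$ has differential $u(0)^{1/v}\cdot\mathrm{id}$ at $0$, so it is a local biholomorphism, and $g\circ\Phi=ug$ by homogeneity. Hence $f$ becomes $g$ in suitable coordinates, and we may compute with $g$.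

Since $g$ generates the ideal of the germ, it has no multiple factor. As its projective zero locus is nonsingular, $dg\ne0$ at every point of $\{g=0\}\setminus0$. By Euler's relation a zero of $dg$ is a zero of $g$, so $dg$ vanishes only at $0$; it does vanish there because $v\ge2$. Thus the singularity is isolated, and $g\in J(g)$ gives $\mu=\tau$. All $a_i$ equal $v$, so \eqref{eq:dictionary} gives $\mu=(v-1)^N$ and $p_g=\#\{x\in\mathbb{Z}_{>0}^N:\sum x_i\le v\}=\binom vN$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]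
A cone satisfies the three conditions by Proposition~\ref{prop:cone}. Conversely, the three conditions say that equality holds in Theorem~\ref{thm:B}, so $V$ is a cone.
\end{proof}

\section{Lattice points in triangles}\label{sec:triangles}

We prove Theorem~\ref{thm:C} by cutting the simplex along the hyperplanes $x_N=\mathrm{const}$ and bounding each slice by induction. The induction cannot start at $N=2$, where the statement is false: for $a=(3,\frac32)$ the point $(1,1)$ gives $2P_2(a)=2$, while $(a_1-1)(a_2-1)-\delta_2(1)=1$. So we need a substitute in dimension two.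

The smallest case shows which one. Let $N=3$ and $a=(2A_1,2A_2,2)$ with $A_1\ge A_2\ge1$. Only the slice $x_3=1$ is nonempty, so $P_3(a)=P_2(A_1,A_2)$, and Theorem~\ref{thm:C} asks for
\[
6P_2(A_1,A_2)\le(2A_1-1)(2A_2-1)-1=\bigl(3A_1A_2-A_1-2A_2\bigr)+A_1(A_2-1).
\]
The last term is nonnegative and vanishes only for $A_2=1$. It suffices, then, to show $6P_2\le3A_1A_2-A_1-2A_2$, and we shall see in Section~\ref{sec:simplices} that the same bound serves every slice of every three-dimensional simplex. It is Lemma~\ref{lem:tri2} below. We first sum over columns.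

\begin{lemma}\label{lem:tri1}
Let $A,B>0$ and let $\theta=A-\lfloor A\rfloor$. Then
\[
2P_2(A,B)\le B(A-1)+\frac BA\,\theta(1-\theta).
\]
\end{lemma}

\begin{proof}
Let $w=\lfloor A\rfloor$. The column $x_1=k$, $1\le k\le w$, contains at most $B(1-k/A)$ points. Summing, $2P_2\le\frac BA\,w(2A-w-1)$, and
\[
w(2A-w-1)=w^2-w+2w\theta=A(A-1)+\theta(1-\theta).\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:tri2}
For real $A_1\ge A_2\ge1$,
\[
2P_2(A_1,A_2)\le R:=A_1A_2-\tfrac13A_1-\tfrac23A_2 ,
\]
with equality if and only if $A_1=A_2\in\mathbb{Z}$.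
\end{lemma}

\begin{proof}
Let $\lambda=A_1-A_2$, $w=\lfloor A_2\rfloor\ge1$ and $\theta=A_2-w$. When $\lambda$ is not small, Lemma~\ref{lem:tri1} suffices. When $\lambda$ is small the triangle is nearly isosceles, and we count along the diagonals $x_1+x_2=\mathrm{const}$; note that every solution of $x_1/A_1+x_2/A_2\le1$ has $x_1+x_2\le A_1$.

\emph{Case 1: $\lambda\ge\frac35$.} Lemma~\ref{lem:tri1} with $A=A_2$, $B=A_1$ gives
\[
R-2P_2\ge\tfrac23\lambda-\Bigl(1+\frac\lambda{A_2}\Bigr)\theta(1-\theta)\ge\tfrac23\lambda-\tfrac14(1+\lambda)=\tfrac5{12}\lambda-\tfrac14\ge0 .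
\]
Equality in the second step needs both $\theta=\frac12$ and $A_2=1$, which is impossible. So $R>2P_2$.

\emph{Case 2: $\lambda<\frac35$ and $\lfloor A_1\rfloor=w$.} Solutions have $x_1+x_2\le w$, so $2P_2\le w(w-1)$. The partial derivatives $A_2-\frac13$ and $A_1-\frac23$ of $R$ are positive, and $R=w(w-1)$ at $(w,w)$. Hence $2P_2\le R$, with equality only if $A_1=A_2=w$. At $(w,w)$ equality holds.

\emph{Case 3: $\lambda<\frac35$ and $\lfloor A_1\rfloor=w+1$.} Let $\eta=1-\theta>0$, so $A_2=w+1-\eta$ and $A_1-(w+1)=\lambda-\eta\ge0$. Solutions have $x_1+x_2\le w+1$, and at most $\frac12w(w-1)$ of them have $x_1+x_2\le w$. A point $(w+1-k,k)$ with $1\le k\le w$ is a solution if and only if $(w+1)A_2+k\lambda\le A_1A_2$, that is, $k\lambda\le(\lambda-\eta)A_2$. With $s=\eta/\lambda\in(0,1]$, the number $\kappa$ of such points satisfies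
\[
\kappa\le\min\bigl(w,\ (w+1-\eta)(1-s)\bigr),\qquad 2P_2\le w(w-1)+2\kappa .
\]
Write $R=A_2(A_2-1)+\lambda(A_2-\frac13)$. Since $A_2(A_2-1)=w^2+w-2\eta w-\eta+\eta^2$,
\[
R-w(w-1)=w(2-2\eta+\lambda)-\eta(1-\eta)+\lambda\bigl(\tfrac23-\eta\bigr).
\]
If $\lambda\ge2\eta$, then $\eta<\frac3{10}$, and $\kappa\le w$ gives
\[
R-2P_2\ge w(\lambda-2\eta)-\eta(1-\eta)+\lambda\bigl(\tfrac23-\eta\bigr)\ge-\eta+\eta^2+2\eta\bigl(\tfrac23-\eta\bigr)=\eta\bigl(\tfrac13-\eta\bigr)>0 .
\]
If $\lambda<2\eta$, then $s\in(\frac12,1]$, and the second bound for $\kappa$ gives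
\[
R-2P_2\ge w\bigl(2s(1-\lambda)+\lambda\bigr)-\eta(1-\eta)+\lambda\bigl(\tfrac23-\eta\bigr)-2(1-\eta)(1-s).
\]
The coefficient of $w$ is positive, so the right side is smallest at $w=1$. There, with $\eta=s\lambda$, it equals
\[
(4s-2)+\lambda\bigl(\tfrac53-s-2s^2\bigr)-\lambda^2s(1-s)=(2s-1)\bigl[2-\lambda(1+s)\bigr]+\lambda\bigl[\tfrac23-\lambda s(1-s)\bigr],
\]
which is positive because $\lambda(1+s)<\frac65$ and $\lambda s(1-s)<\frac3{20}$.
\end{proof}

\section{Lattice points in simplices}\label{sec:simplices}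

\begin{lemma}\label{lem:mono}
For $N\ge3$ the function $\delta_N$ is nondecreasing on the integers $m\ge1$, and $\delta_N(1)=0$, $\delta_N(2)=1$. Moreover $\delta_3(m)=m-1$.
\end{lemma}

\begin{proof}
The values at $1$ and $2$ hold because $[1]_N=[2]_N=0$, and $\delta_3(m)=(m-1)\bigl[(m-1)^2-m(m-2)\bigr]=m-1$. Let $N\ge4$. By \eqref{eq:falling},
\[
\delta_N(m+1)-\delta_N(m)=m^N-(m-1)^N-N[m]_{N-1}.
\]
The binomial theorem gives $m^N-(m-1)^N\ge N(m-1)^{N-1}$. Also $[m]_{N-1}\le(m-1)^{N-1}$: the left side is $0$ if $m\le N-2$, and otherwise $m(m-2)\le(m-1)^2$ while the other $N-3$ factors lie between $0$ and $m-1$.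
\end{proof}

Consequently Theorem~\ref{thm:C} in dimension $N$ implies the more flexible statement
\begin{equation}\tag{$S_N$}
N!\,P_N(a)\le\prod(a_i-1)-\delta_N(m)\qquad\text{for every integer } m \text{ with } 1\le m\le\min a_i .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $\min a_i=1$, both sides are $0$. If all $a_i$ equal the integer $w$, both sides are $[w]_N$. It remains to prove the inequality, and to prove that equality forces one of these two cases.

Let $a_N=\min a_i=w+\theta$ with $0\le\theta<1$, and $b_i=a_i/a_N\ge1$ for $i<N$. For $x_N=w-j$ the condition on the other coordinates is $\sum_{i<N}x_i/b_i\le j+\theta$, so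
\begin{equation}\label{eq:slice}
P_N(a)=\sum_{j=0}^{w-1}Q_j,\qquad Q_j=P_{N-1}\bigl((j+\theta)b_1,\dots,(j+\theta)b_{N-1}\bigr),
\end{equation}
where $Q_0=0$ if $\theta=0$. Put
\[
G(t)=\prod_{i<N}(b_it-1),\qquad F(t)=(t-1)\,G(t).
\]
Then $F(t)$ is the product $\prod(a_i-1)$ for the similar simplex with shortest edge $t$, and $F(a_N)=\prod(a_i-1)$. Lengthening the shortest edge from $j+\theta$ to $j+1+\theta$ adds the slice $Q_j$. So we compare $N!\,Q_j$ with the increment $F(t+1)-F(t)$ at $t=j+\theta$ when $j\ge1$, and the top slice $N!\,Q_0$ with the initial value $F(1+\theta)$. Note that $F(1+\theta)=\theta\,G(1+\theta)$ is $0$ for $\theta=0$ and positive for $\theta>0$. The slice $Q_0$ is empty unless $\theta>0$ and $b_i\theta\ge1$ for all $i$.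

\medskip
\emph{The case $N=3$.} Let $b_1\ge b_2$, $t>0$ and $A_i=b_it$. Expanding
\[
F(t+1)=t\bigl(A_1(1+\tfrac1t)-1\bigr)\bigl(A_2(1+\tfrac1t)-1\bigr)=A_1A_2\bigl(t+2+\tfrac1t\bigr)-(A_1+A_2)(t+1)+t
\]
and subtracting $F(t)=(t-1)(A_1-1)(A_2-1)$, we get
\begin{equation}\label{eq:inc3}
F(t+1)-F(t)=(3A_1A_2-A_1-2A_2)+1+A_1\Bigl(\frac{A_2}t-1\Bigr).
\end{equation}
For $t=j+\theta$ with $j\ge1$ we have $A_2\ge t\ge1$, so Lemma~\ref{lem:tri2} and \eqref{eq:inc3} give
\begin{equation}\label{eq:slice3}
6Q_j\le3A_1A_2-A_1-2A_2\le F(t+1)-F(t)-1 .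
\end{equation}
For $j=0$ we claim $6Q_0\le F(1+\theta)$, strictly if $\theta>0$. This holds if the slice is empty. Otherwise take $t=\theta>0$, so $A_1\ge A_2\ge1$. Now $F(\theta)=-(1-\theta)(A_1-1)(A_2-1)$ is nonpositive and must be absorbed. Since $1/\theta\ge2-\theta$, we have $A_1A_2/\theta\ge A_1A_2+(1-\theta)A_1A_2\ge A_1+(1-\theta)(A_1-1)(A_2-1)$, and \eqref{eq:inc3} gives
\[
F(1+\theta)-(3A_1A_2-A_1-2A_2)=1+\frac{A_1A_2}\theta-A_1-(1-\theta)(A_1-1)(A_2-1)\ge1 .
\]
By Lemma~\ref{lem:tri2}, $6Q_0\le F(1+\theta)-1$. Summing over $j$ yields $6P_3(a)\le F(w+\theta)-(w-1)$, which is the claim because $\delta_3(w)=w-1$.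

Suppose equality holds. The claim on $Q_0$ forces $\theta=0$. If $w=1$, then $\min a_i=1$. If $w\ge2$, equality in \eqref{eq:slice3} for $j=1$ forces $A_1=A_2=t$, so $b_1=b_2=1$ and all $a_i=w$.

\medskip
\emph{The case $N\ge4$}, assuming the theorem for $N-1$. For $j\ge1$ all entries of the $j$-th slice are at least $j$, so $(S_{N-1})$ gives $(N-1)!\,Q_j\le G(j+\theta)-\delta_{N-1}(j)$. For integers $u\ge1$ define the excess
\[
E_u=F(u+\theta)-\delta_N(u)-N\sum_{j=1}^{u-1}\bigl[G(j+\theta)-\delta_{N-1}(j)\bigr].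
\]
By \eqref{eq:slice},
\begin{equation}\label{eq:excess}
N!\,P_N(a)\le F(w+\theta)-\delta_N(w)-\bigl(E_w-N!\,Q_0\bigr).
\end{equation}
We show that $E_{u+1}\ge E_u$ and that $E_1\ge N!\,Q_0$.

Let $B_N(s)=(s+1)^N-s^N-Ns^{N-1}=\sum_{k=2}^N\binom Nk s^{N-k}$; this is strictly increasing for $s\ge0$. By \eqref{eq:falling} the falling factorials cancel in $\delta_N(u+1)-\delta_N(u)-N\delta_{N-1}(u)$, which equals $B_N(u-1)$. Hence, with $t=u+\theta\ge1$,
\[
E_{u+1}-E_u=\bigl\{F(t+1)-F(t)-NG(t)\bigr\}-B_N(u-1).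
\]
Put $y_i=b_it-1\ge t-1\ge0$. Then $b_i(t+1)-1=y_i(1+\frac1t)+\frac1t$, and
\[
F(t+1)-F(t)-NG(t)=t\prod_{i<N}\Bigl(y_i\bigl(1+\tfrac1t\bigr)+\tfrac1t\Bigr)-(t+N-1)\prod_{i<N}y_i .
\]
The partial derivative of this expression in $y_i$ is
\[
(t+1)\prod_{k\ne i}\Bigl(y_k\bigl(1+\tfrac1t\bigr)+\tfrac1t\Bigr)-(t+N-1)\prod_{k\ne i}y_k .
\]
The first product is strictly larger than $(1+\frac1t)^{N-2}\prod_{k\neq i}y_k$, and Bernoulli's inequality gives $(t+1)(1+\frac1t)^{N-2}=t(1+\frac1t)^{N-1}\ge t+N-1$. So the derivative is positive, and the expression is smallest exactly when all $y_i=t-1$, that is, all $b_i=1$. Its value there is $t^N-(t+N-1)(t-1)^{N-1}=B_N(t-1)\ge B_N(u-1)$. Therefore $E_{u+1}\ge E_u$, with equality only if all $b_i=1$ and $\theta=0$.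

Next, $E_1=F(1+\theta)$. We claim $E_1\ge N!\,Q_0$, strictly if $\theta>0$. This holds if the slice is empty. Otherwise $\theta>0$, all $y_i=b_i\theta-1$ are nonnegative, and $(S_{N-1})$ with $m=1$ gives $(N-1)!\,Q_0\le G(\theta)=\prod y_i$. Three terms of the binomial expansion give $\theta(1+\frac1\theta)^{N-1}\ge\theta+(N-1)+\binom{N-1}2\frac1\theta\ge N$, so
\[
F(1+\theta)=\theta\prod_{i<N}\Bigl(y_i\bigl(1+\tfrac1\theta\bigr)+\tfrac1\theta\Bigr)>\theta\bigl(1+\tfrac1\theta\bigr)^{N-1}\prod_{i<N} y_i\ge N\,G(\theta)\ge N!\,Q_0 .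
\]
Now \eqref{eq:excess} gives the inequality. If equality holds, then $E_w=E_1=N!\,Q_0$, so $\theta=0$. If $w=1$, then $\min a_i=1$. If $w\ge2$, then $E_2=E_1$ forces all $b_i=1$, and all $a_i=w$.
\end{proof}

\section{The weights of an isolated singularity}\label{sec:weights}

In this section $f$ is weighted homogeneous with weights $q_i=1/a_i$, multiplicity $v\ge2$ and an isolated critical point at $0$. The partial derivatives are weighted homogeneous, so their common zero set is invariant under the $\mathbb{C}^*$-action, and every orbit accumulates at $0$. Hence they have no common zero in $\mathbb{C}^N\setminus0$. We number the variables so that $q_N=\max q_i$, that is, $a_N=\min a_i$.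

\begin{lemma}\label{lem:mult}
All $a_i$ exceed $1$, and $v=\lceil a_N\rceil$. If $a_N\notin\mathbb{Z}$, there is an index $\ell\ne N$ with
\begin{equation}\label{eq:ell}
(v-1)q_N+q_\ell=1 .
\end{equation}
\end{lemma}

\begin{proof}
Fix $i$. Some $\partial_jf$ does not vanish identically on the $z_i$-axis, so $f$ contains a monomial $z_i^kz_j$, where $j=i$ is allowed and $k\ge1$ because $v\ge2$. Then $kq_i+q_j=1$, so $q_i<1$. Every monomial $z^\alpha$ of $f$ has $1=\sum\alpha_iq_i\le|\alpha|q_N$, so $v\ge\lceil a_N\rceil$. For the monomial $z_N^kz_j$ we have $kq_N<1$, so $k<a_N$ and $v\le k+1\le\lceil a_N\rceil$. Thus $v=\lceil a_N\rceil=k+1$ and $(v-1)q_N+q_j=1$. If $j=N$, then $a_N=v$ is an integer.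
\end{proof}

When $a_N\notin\mathbb{Z}$, Theorem~\ref{thm:B} requires the bound of Theorem~\ref{thm:C} with $\lceil a_N\rceil$ in place of $\lfloor a_N\rfloor$. For arbitrary real tuples this is false: $a=(\frac94,\frac94,\frac94)$ has $P_3(a)=0$ and $\prod(a_i-1)=\frac{125}{64}<2=\delta_3(3)$. Relation \eqref{eq:ell} excludes this tuple, and for $N=3$ it will be all we need. For $N=4$ it is not enough: $a=(\frac52,\frac52,5,\frac52)$ satisfies \eqref{eq:ell} with $v=3$, $\ell=3$, but $\prod(a_i-1)=\frac{27}2<16=\delta_4(3)$. This tuple has three short edges and only one long edge to compensate. The next lemma shows that an isolated singularity has a long edge for each short one. The reason is that $f$ vanishes on the coordinate subspace of the variables of weight greater than $1/v$, so the derivatives in the other directions alone must cut out the origin there.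

\begin{lemma}[Matching]\label{lem:match}
Suppose $a_N\notin\mathbb{Z}$, and let $I=\{i:q_i>1/v\}$, which contains $N$. There is an injection $\sigma:I\to\{j:q_j<1/v\}$ with $\sigma(N)=\ell$ and $(v-1)q_i+q_{\sigma(i)}\le1$ for all $i\in I$.
\end{lemma}

\begin{proof}
Let $t>1/v$, let $I_t=\{i:q_i\ge t\}$ be nonempty, and let $L\subset\mathbb{C}^N$ be the subspace where $z_j=0$ for all $j\notin I_t$. A monomial of $f$ has degree at least $v$, so if it involved only variables from $I_t$ it would have weight at least $vt>1$. Hence $f|_L=0$, and $\partial_jf|_L=0$ for $j\in I_t$. The polynomials $g_j=\partial_jf|_L$ with $j\notin I_t$ vanish at $0$ and have no other common zero in $L$. By Krull's height theorem, the common zero set of $k$ polynomials vanishing at $0$ has dimension at least $\dim L-k$ at $0$. So at least $|I_t|$ of the $g_j$ are nonzero. If $g_j\ne0$, then $f$ has a monomial $z^\alpha z_j$ with $\alpha$ supported in $I_t$ and $|\alpha|\ge v-1$, so $q_j\le1-(v-1)t$. Therefore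
\begin{equation}\label{eq:count}
\#\{j:\ q_j\le1-(v-1)t\}\ge|I_t| .
\end{equation}
List $I$ as $i_1=N,i_2,\dots$ with $q$ nonincreasing, and list all indices as $j_1,j_2,\dots$ with $q$ nondecreasing. For $t=q_{i_k}$ we have $|I_t|\ge k$, so \eqref{eq:count} gives $q_{j_k}\le1-(v-1)q_{i_k}<1/v$. Thus $\sigma(i_k)=j_k$ has every required property except possibly $\sigma(N)=\ell$. By \eqref{eq:ell} the value $\sigma(N)=\ell$ is admissible, since $q_\ell=1-(v-1)q_N<1/v$. If $\ell\notin\sigma(I)$, redefine $\sigma(N)=\ell$. If $\ell=j_k$ with $2\le k\le|I|$, put $\sigma(N)=\ell$ and $\sigma(i_k)=j_1$, which is admissible since $q_{j_1}\le q_{j_k}$.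
\end{proof}

We translate these facts into edge lengths. Let $a_N\notin\mathbb{Z}$ and write
\[
c=v-1,\qquad a_N=\rho=c+r,\qquad 0<r<1 .
\]
Multiplying \eqref{eq:ell} by $\rho$ gives $\rho q_\ell=r$, so $a_\ell=\rho/r$. Let $K=\{1,\dots,N\}\setminus\{\ell,N\}$, a set of $N-2\ge1$ indices. For $i\in I\setminus\{N\}$ both $i$ and $\sigma(i)$ lie in $K$, because $\ell\notin I$, $\sigma(i)\notin I$ and $\sigma(i)\ne\ell$. Such an $i$ has $\rho\le a_i<v$, so $a_i=c+s$ with $r\le s<1$, and $q_{\sigma(i)}\le1-\frac c{c+s}=\frac s{c+s}$. The remaining indices of $K$ are not in $I$, so they have $a_i\ge v$. Thus $a$ satisfies the hypotheses of the following proposition as soon as $v\ge3$.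

\begin{proposition}\label{prop:sharp}
Let $N\ge3$, let $c\ge2$ be an integer, $0<r<1$, $\rho=c+r$ and $v=c+1$. Let $a=(a_1,\dots,a_N)$ consist of the entries $\rho$ and $\rho/r$ and of entries $a_i$, $i\in K$, where the set $K$ of $N-2$ indices is a disjoint union of
\begin{itemize}
\item \emph{singles} $i$, with $a_i\ge v$, and
\item \emph{pairs} $(i,j)$, with $a_i=c+s$ and $a_j\ge(c+s)/s$ for some $s\in[r,1)$ depending on the pair.
\end{itemize}
Then $N!\,P_N(a)<\prod(a_i-1)-\delta_N(v)$.
\end{proposition}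

\begin{example}\label{ex:Q}
Let $f=z_1^3+z_2^4+z_2z_3^2$. Its partial derivatives $3z_1^2$, $4z_2^3+z_3^2$, $2z_2z_3$ vanish together only at $0$. Here $a=(3,4,\frac83)$, $v=3$, $c=2$, $r=\frac23$, $\ell=2$, and $K=\{1\}$ is a single. We have $\mu=2\cdot3\cdot\frac53=10$. Since $q_1+q_2+q_3=\frac{23}{24}$ and every $q_i$ exceeds $\frac1{24}$, only $x=(1,1,1)$ is counted, and $p_g=1$. Thus $\mu-6p_g=4>2=\delta_3(3)$.
\end{example}

Before proving the proposition we record the slicing on which it rests. It needs only $c\ge1$ and $a_i\ge\rho$ for $i\in K$; the latter holds for pairs because $(c+s)/s>c+1$. Put $b_i=a_i/\rho\ge1$ for $i\in K$. Denote by $x_N$ and $x_\ell$ the coordinates that belong to the entries $\rho$ and $\rho/r$. Multiplying $\sum x_i/a_i\le1$ by $\rho$ gives $x_N+rx_\ell+\sum_Kx_i/b_i\le c+r$. The fractional part $r$ on the right cancels against one unit of $x_\ell$: with $m=c-x_N$ the condition is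
\[
\sum_{i\in K}\frac{x_i}{b_i}+r(x_\ell-1)\le m .
\]
This is the gain from \eqref{eq:ell}. The slices now have integer height $m$, and $1\le m\le c-1$ because $K\ne\emptyset$ and $x_N\ge1$; the top slice $x_N=c$ is empty. Separating $x_\ell=1$ from $x_\ell\ge2$, and writing $mb_K=(mb_i)_{i\in K}$, we obtain
\begin{gather}
P_N(a)=\sum_{m=1}^{c-1}W(m),\qquad W(m)=P_{N-2}(mb_K)+P_{N-1}\bigl(mb_K,\tfrac mr\bigr),\label{eq:W}\\
M:=\prod_{i=1}^N(a_i-1)=\frac cr\,(c+r-1)\prod_{i\in K}(a_i-1).\label{eq:M}
\end{gather}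

\begin{proof}[Proof of Theorem~\ref{thm:B} from Proposition~\ref{prop:sharp}]
Cones give equality by Proposition~\ref{prop:cone}. By Section~\ref{sec:reduction} we may assume that $f$ is weighted homogeneous, and by \eqref{eq:dictionary} we must show $N!\,P_N(a)\le\prod(a_i-1)-\delta_N(v)$, with equality only for cones.

If $a_N\in\mathbb{Z}$, then $v=a_N\ge2$ by Lemma~\ref{lem:mult}, and Theorem~\ref{thm:C} is the required inequality. Equality forces all $a_i=v$. Then $f$ is homogeneous of degree $v$ with $df\neq0$ away from $0$, so its projective zero locus is nonsingular and $V$ is a cone.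

If $a_N\notin\mathbb{Z}$ and $v=2$, then $c=1$, the sum \eqref{eq:W} is empty, and $p_g=0$. The inequality reads $\mu\ge\delta_N(2)=1$, which holds because $J(f)$ lies in the maximal ideal $\mathfrak m$. Equality means $J(f)=\mathfrak m$; then the linear parts of the $\partial_if$ span $\mathfrak m/\mathfrak m^2$, so the Hessian is invertible. By the holomorphic Morse lemma $f=z_1^2+\dots+z_N^2$ in suitable coordinates, and $V$ is a cone over a nonsingular quadric.

If $a_N\notin\mathbb{Z}$ and $v\ge3$, Proposition~\ref{prop:sharp} gives the strict inequality.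
\end{proof}

\begin{remark}
The hypothesis $c\ge2$ in Proposition~\ref{prop:sharp} cannot be dropped. The quadric cone $z_1^2+z_2z_3$ admits the weights $(\frac12,\frac13,\frac23)$, so $a=(2,3,\frac32)$, $c=1$, $r=\frac12$, and both sides of the inequality are $0$.
\end{remark}

In the remaining two sections we keep the notation of Proposition~\ref{prop:sharp} and put $d=c-1\ge1$. All sums over $m$ run from $1$ to $d$. The inequality is tight near $r=1$: as $r\to1$ with all $a_i=v$ for $i\in K$, the tuple tends to $(v,\dots,v)$, where equality holds. A factor $1-r$ will therefore appear in every final estimate.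

\section{Proof of Proposition~\ref{prop:sharp} for $N=3$}\label{sec:three}

Here $K$ has one element; write $b=1+\beta$, $\beta\ge0$, for the corresponding $b_i$. We use only $b\ge1$. Since $\delta_3(v)=c$, we must show that $\Delta=\frac rc\,(M-c-6P_3)$ is positive. By \eqref{eq:M} and $\rho=d+1+r$,
\[
\tfrac rc(M-c)=(d+r)(b\rho-1)-r=b\,(d^2+d+2dr+r+r^2)-d-2r .
\]
By \eqref{eq:W}, $W(m)=\lfloor mb\rfloor+P_2(mb,\frac mr)$. Suppose that $2P_2(mb,\frac mr)\le\frac brm^2-\gamma m$ for all $m$, with $\gamma$ independent of $m$. Then $6W(m)\le\frac{3b}rm^2+(6b-3\gamma)m$. From $\sum m=\frac12cd$ and $\sum m^2=\frac16cd(2d+1)$ we get $\frac rc6P_3\le b(d^2+\frac d2+3dr)-\frac32dr\gamma$, and so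
\begin{equation}\label{eq:Delta}
\Delta\ge b\bigl(\tfrac d2-dr+r+r^2\bigr)-d-2r+\tfrac32dr\gamma .
\end{equation}

\emph{Case $br\ge1$.} Lemma~\ref{lem:tri2} with $A_1=mb$, $A_2=\frac mr$ allows $\gamma=\frac b3+\frac2{3r}$, so $\frac32dr\gamma=\frac12bdr+d$. Using $br\ge1$,
\[
\Delta\ge b\bigl[\tfrac d2(1-r)+r+r^2\bigr]-2r\ge(1+r)-2r>0 .
\]

\emph{Case $br<1$.} Lemma~\ref{lem:tri2} with $A_1=\frac mr$, $A_2=mb$ allows $\gamma=\frac1{3r}+\frac{2b}3$, so $\frac32dr\gamma=\frac d2+bdr$ and
\begin{equation}\label{eq:first}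
\Delta\ge b\bigl[\tfrac d2+r+r^2\bigr]-\tfrac d2-2r=\beta\bigl(\tfrac d2+r+r^2\bigr)-r(1-r).
\end{equation}
This is useless for small $\beta$. But then $mb$ is just above the integer $m$, and the error term of Lemma~\ref{lem:tri1} is small. Take $A=mb$, $B=\frac mr$ there. The fractional part $\theta$ of $mb$ is that of $m\beta$, so $\theta(1-\theta)\le m\beta$, and $2P_2\le\frac brm^2-\frac mr+\frac{m\beta}{br}$. As $b\ge1$, the value $\gamma=\frac{1-\beta}r$ is allowed, and \eqref{eq:Delta} gives
\begin{equation}\label{eq:second}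
\Delta\ge(1+\beta)\bigl(\tfrac d2-dr+r+r^2\bigr)+\tfrac d2-2r-\tfrac32d\beta=(d-r)\bigl[(1-r)-\beta(1+r)\bigr];
\end{equation}
indeed the terms free of $\beta$ add up to $d-dr-r+r^2$ and the coefficient of $\beta$ is $-d-dr+r+r^2$. If $\beta<\frac{1-r}{1+r}$, then \eqref{eq:second} is positive because $d\ge1>r$. If $\beta\ge\frac{1-r}{1+r}$, then \eqref{eq:first} is at least $\frac{(1-r)d}{2(1+r)}>0$. This proves the proposition for $N=3$.

\section{Proof of Proposition~\ref{prop:sharp} for $N\ge4$}\label{sec:higher}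

\subsection{The function $\Psi$}
We bound each $W(m)$ by Theorem~\ref{thm:C} and subtract the corresponding term for the cone, so that the lattice points disappear and a polynomial inequality remains. Put $t_m=m/\rho\in(0,1)$, so $mb_i=t_ma_i$. For $a_K=(a_i)_{i\in K}$ with all $a_i\ge\rho$ let $\Pi_m=\prod_K(t_ma_i-1)$ and
\[
\Psi(a_K)=\frac cr(c+r-1)\prod_K(a_i-1)-c^N-N\sum_{m}\Bigl[\bigl(\tfrac mr+N-2\bigr)\Pi_m-(m+N-2)(m-1)^{N-2}\Bigr].
\]
We shall use repeatedly that, for $a_i\ge\rho$,
\begin{equation}\label{eq:scale}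
0\le m-1\le t_ma_i-1\le t_m(a_i-1).
\end{equation}

\begin{lemma}\label{lem:Psi}
If $N\ge5$, then $M-\delta_N(v)-N!\,P_N(a)\ge\Psi(a_K)$. If $N=4$, $K=\{1,2\}$ and $b_i=1+\beta_i$, then
\[
M-\delta_4(v)-24P_4(a)\ge\Psi(a_K)-4cd(\beta_1+\beta_2).
\]
\end{lemma}

\begin{proof}
By \eqref{eq:falling}, $N\sum_m[m+1]_{N-1}=[c+1]_N-[2]_N=[v]_N$. Since $\delta_N(v)=c^N-[v]_N$, formula \eqref{eq:W} gives
\begin{equation}\label{eq:telesc}
M-\delta_N(v)-N!\,P_N(a)=M-c^N-N\sum_m\Bigl((N-1)!\,W(m)-[m+1]_{N-1}\Bigr).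
\end{equation}
Let $N\ge5$. All entries of $(mb_K,\frac mr)$ are at least $m$, so $(S_{N-1})$ and $(S_{N-2})$ give
\[
(N-1)!\,W(m)\le\bigl(\tfrac mr-1\bigr)\Pi_m-\delta_{N-1}(m)+(N-1)\bigl(\Pi_m-\delta_{N-2}(m)\bigr).
\]
By \eqref{eq:falling}, $\delta_{N-1}(m)+(N-1)\delta_{N-2}(m)=(m+N-2)(m-1)^{N-2}-[m+1]_{N-1}$. Hence each summand in \eqref{eq:telesc} is at most the bracket in the definition of $\Psi$.

For $N=4$ the bound $(S_2)$ is not available, and Lemma~\ref{lem:tri2} replaces it at a cost. Let $\beta_1\ge\beta_2$. By $(S_3)$, $6P_3(mb_1,mb_2,\frac mr)\le(\frac mr-1)\Pi_m-(m-1)$. By Lemma~\ref{lem:tri2},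
\[
6P_2(mb_1,mb_2)\le3\Pi_m+2mb_1+mb_2-3=3\Pi_m+3(m-1)+m(2\beta_1+\beta_2).
\]
Adding, and using $[m+1]_3=(m+2)(m-1)^2+2(m-1)$,
\[
6W(m)-[m+1]_3\le\bigl(\tfrac mr+2\bigr)\Pi_m-(m+2)(m-1)^2+m(2\beta_1+\beta_2).
\]
The extra terms contribute $4(2\beta_1+\beta_2)\sum m=2cd(2\beta_1+\beta_2)\le4cd(\beta_1+\beta_2)$.
\end{proof}

The function $\Psi$ is affine in each $a_i$. The next lemma says that its first term dominates the sum at top order; together with \eqref{eq:scale} it controls how $\Psi$ changes when entries move.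

\begin{lemma}\label{lem:dom}
For $N\ge4$,
\[
\Lambda:=\frac cr(c+r-1)-N\sum_{m}\bigl(\tfrac mr+N-2\bigr)t_m^{N-2}\ge0 .
\]
\end{lemma}

\begin{proof}
Multiply by $r\rho^{N-2}$. The claim becomes $N\sum_m(m+(N-2)r)\,m^{N-2}\le\Gamma(c)$, where $\Gamma(x)=x(x+r-1)(x+r)^{N-2}$. Let $u=m+r$. Since $(u+1)^{N-2}\ge u^{N-2}+(N-2)u^{N-3}$,
\begin{align*}
\Gamma(m+1)-\Gamma(m)&=(m+1)u(u+1)^{N-2}-m(u-1)u^{N-2}\\
&\ge u^{N-2}\bigl[u+(N-2)(m+1)+m\bigr]\ge Nm\,u^{N-2},
\end{align*}
and $mu^{N-2}\ge m\bigl(m^{N-2}+(N-2)rm^{N-3}\bigr)=(m+(N-2)r)\,m^{N-2}$. Sum over $m$ and use $\Gamma(1)>0$.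
\end{proof}

\subsection{The case $N=4$}
Here $\Psi$ is a polynomial in $\beta_1,\beta_2$ that we can expand completely. Insert $a_i-1=(d+r)+\beta_i\rho$ and $mb_i-1=(m-1)+m\beta_i$ into
\[
\tfrac rc\Psi=(d+r)\prod_{i=1,2}(a_i-1)-rc^3-\tfrac4c\sum_m\Bigl[(m+2r)\Pi_m-r(m+2)(m-1)^2\Bigr].
\]
This gives $\frac rc\Psi=\Psi_0+(\beta_1+\beta_2)\Psi_1+\beta_1\beta_2\Psi_2$ with
\begin{align*}
\Psi_0&=(d+r)^3-r(d+1)^3-\tfrac{4(1-r)}c\sum m(m-1)^2,\\
\Psi_1&=(d+r)^2\rho-\tfrac4c\sum(m+2r)\,m(m-1),\\
\Psi_2&=(d+r)\rho^2-\tfrac4c\sum(m+2r)\,m^2=\tfrac rc\rho^2\Lambda\ge0 ,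
\end{align*}
the last by Lemma~\ref{lem:dom}. By \eqref{eq:falling}, $\sum[m]_3=\frac14cd(d-1)(d-2)$ and $\sum[m]_2=\frac13cd(d-1)$. Since $m(m-1)^2=[m]_3+[m]_2$ and $m^2(m-1)=[m]_3+2[m]_2$,
\[
\tfrac4c\sum m(m-1)^2=d^3-\tfrac53d^2+\tfrac23d,\qquad \tfrac4c\sum m^2(m-1)=d^3-\tfrac13d^2-\tfrac23d .
\]
Also $(d+r)^3-r(d+1)^3=(1-r)(d^3-3dr-r-r^2)$ and $(d+r)^2\rho=(d+r)^3+(d+r)^2$. Hence
\begin{align*}
\Psi_0&=(1-r)\bigl[\tfrac53d^2-\tfrac23d-(3d+1)r-r^2\bigr],\\
\Psi_1&=\tfrac43d^2+\tfrac23d+\bigl(\tfrac13d^2+\tfrac{14}3d\bigr)r+(3d+1)r^2+r^3 .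
\end{align*}
The constant term $\Psi_0$ can be negative: for $d=1$ it is $(1-r)(1-4r-r^2)$. This is where the structure of $K$ enters. It gives
\begin{equation}\label{eq:beta}
\rho(\beta_1+\beta_2)=a_1+a_2-2\rho\ge2(1-r).
\end{equation}
Indeed $K$ consists of two singles or of one pair. For singles, $a_i-\rho\ge v-\rho=1-r$. For a pair,
\begin{equation}\label{eq:pairsum}
(c+s)+\frac{c+s}s=2(c+1)+\Bigl(\frac1s-1\Bigr)(c-s)\ge2v .
\end{equation}

By Lemma~\ref{lem:Psi}, $\frac rc(M-\delta_4(v)-24P_4)\ge\Psi_0+(\beta_1+\beta_2)(\Psi_1-4dr)$. Here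
\[
\Psi_1-4dr=\tfrac43d^2+\tfrac23d+\bigl(\tfrac13d^2+\tfrac23d\bigr)r+(3d+1)r^2+r^3>0,
\]
so by \eqref{eq:beta} the lower bound is at least $\frac{1-r}\rho\,T$ with $T=\rho\,\frac{\Psi_0}{1-r}+2(\Psi_1-4dr)$. With $\rho=d+1+r$,
\[
\rho\,\frac{\Psi_0}{1-r}=\tfrac53d^3+d^2-\tfrac23d-\bigl(\tfrac43d^2+\tfrac{14}3d+1\bigr)r-(4d+2)r^2-r^3 ,
\]
and therefore, using $0<r<1$ and then $d^3,d^2\ge d$,
\begin{align*}
T&=\tfrac53d^3+\tfrac{11}3d^2+\tfrac23d-\bigl(\tfrac23d^2+\tfrac{10}3d+1\bigr)r+2dr^2+r^3\\
&>\tfrac53d^3+3d^2-\tfrac83d-1\ge2d-1>0 .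
\end{align*}
This proves the proposition for $N=4$.

\subsection{The case $N\ge5$: reduction to equal entries}
By Lemma~\ref{lem:Psi} it suffices to show $\Psi(a_K)>0$. We first show that $\Psi(a_K)\ge\Psi(v,\dots,v)$. A pair has one entry below $v$, so monotonicity alone does not give this; we move both entries of a pair at once.

\emph{Monotonicity.} On the region where all entries are at least $\rho$, \eqref{eq:scale} gives
\[
\frac{\partial\Psi}{\partial a_j}=\frac cr(c+r-1)\prod_{i\ne j}(a_i-1)-N\sum_m\bigl(\tfrac mr+N-2\bigr)t_m\prod_{i\ne j}(t_ma_i-1)\ge\Lambda\prod_{i\ne j}(a_i-1)\ge0 .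
\]
So $\Psi$ does not increase if we lower each single to $v$ and the second entry of each pair to $(c+s)/s$.

\emph{Replacing a pair.} Now replace a pair $(c+s,\frac{c+s}s)$ by $(v,v)$. Let $x=\frac1s-1>0$, so $xs=1-s$. The factor of the pair in $\prod_K(a_i-1)$ drops by
\[
(c+s-1)\,\frac cs-c^2=x\,c(c-1).
\]
For $t=t_m$, the factor of the pair in $\Pi_m$ drops by
\[
t^2\Bigl[\frac{(c+s)^2}s-(c+1)^2\Bigr]-t\Bigl[(c+s)+\frac{c+s}s-2(c+1)\Bigr]=xt\bigl[t(c^2-s)-(c-s)\bigr],
\]
by \eqref{eq:pairsum} and $\frac{(c+s)^2}s-(c+1)^2=xc^2-(1-s)$. Since $c-s\ge t(c-s)$, this drop is at most $xt^2c(c-1)$. Let $\prod'$ denote the product over the other $N-4$ indices of $K$. By \eqref{eq:scale}, $0\le\prod'(t_ma_i-1)\le t_m^{N-4}\prod'(a_i-1)$. So the replacement lowers $\Psi$ by at least $x\,c(c-1)\,\Lambda\prod'(a_i-1)\ge0$. All entries stay at least $\rho$, so we may repeat this for every pair.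

\subsection{The case $N\ge5$: equal entries}
It remains to show $\Psi(v,\dots,v)>0$. Let
\[
k=N-2\ge3,\qquad \alpha=\frac{c+1}{c+r}>1,\qquad \zeta_m=t_mv-1=\alpha m-1 .
\]
We extract the factor $\frac1r-1$ from every term. First, $\frac cr(c+r-1)c^k-c^{k+2}=(\frac1r-1)c^{k+1}(c-1)$. Next,
\[
\bigl(\tfrac mr+k\bigr)\zeta_m^k-(m+k)(m-1)^k=m\bigl(\tfrac1r-1\bigr)\zeta_m^k+(m+k)\bigl(\zeta_m^k-(m-1)^k\bigr).
\]
Finally $\zeta_m-(m-1)=m(\alpha-1)=m(\frac1r-1)\frac r{c+r}>0$. So $\zeta_m>m-1\ge0$, and the mean value theorem gives $\zeta_m^k-(m-1)^k\le km(\frac1r-1)\frac r{c+r}\zeta_m^{k-1}$. It therefore suffices to prove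
\begin{equation}\label{eq:final}
(k+2)\sum_{m}m\Bigl[\zeta_m^k+k(m+k)\frac r{c+r}\,\zeta_m^{k-1}\Bigr]<c^{k+1}(c-1).
\end{equation}
We write the right side as a telescoping sum. Let $H(x)=x(x-1)\bigl(\alpha(x+r)-1\bigr)^k$. Then $H(1)=0$, and $H(c)=c^{k+1}(c-1)$ because $\alpha(c+r)-1=c$. With $\zeta=\zeta_m$ and $h=\alpha(m+r)-1=\zeta+\alpha r$,
\[
\frac{H(m+1)-H(m)}m=(m+1)(h+\alpha)^k-(m-1)h^k=(m+1)\bigl[(h+\alpha)^k-h^k\bigr]+2h^k .
\]
The sum in \eqref{eq:final} has at least one term, since $c\ge2$. So \eqref{eq:final} follows if for each $1\le m\le c-1$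
\begin{equation}\label{eq:term}
(m+1)\bigl[(h+\alpha)^k-h^k\bigr]+2h^k>(k+2)\Bigl[\zeta^k+k(m+k)\frac r{c+r}\,\zeta^{k-1}\Bigr].
\end{equation}
To remove $m$ and $c$, divide by $\zeta^k$ and put $y=\alpha/\zeta>0$, so that $h/\zeta=1+ry$ and $(h+\alpha)/\zeta=1+(1+r)y$. We have $m=\frac{\zeta+1}\alpha=\frac1y+\frac1\alpha>\frac1y$. This bounds the factor $m+1$ on the left from below by $\frac1y+1$. On the right, $m+2\le c+1$ gives $\frac r{c+r}=\frac{\alpha r}{c+1}\le\frac{\alpha r}{m+2}$, and $\frac{m+k}{m+2}=1+\frac{k-2}{m+2}\le1+(k-2)y$. Hence \eqref{eq:term} follows from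
\begin{multline}\label{eq:poly}
\Bigl(\frac1y+1\Bigr)\bigl[(1+(1+r)y)^k-(1+ry)^k\bigr]+2(1+ry)^k\\
>(k+2)+k(k+2)\,r\,y+k(k^2-4)\,r\,y^2 .
\end{multline}
The bracket equals $\sum_{j\ge1}\binom kj\bigl((1+r)^j-r^j\bigr)y^j$, so the left side of \eqref{eq:poly} is a polynomial in $y$ with nonnegative coefficients. We compare the coefficients of $1$, $y$ and $y^2$.
\begin{itemize}
\item The constant term is $k+2$ on both sides.
\item The coefficient of $y$ on the left is $\binom k2(1+2r)+k+2kr=\frac{k(k+1)}2+k(k+1)r$. It exceeds $k(k+2)r$ by $k\bigl(\frac{k+1}2-r\bigr)>0$.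
\item The coefficient of $y^2$ on the left is $\binom k3(1+3r+3r^2)+\binom k2(1+2r+2r^2)$. The quadratics $3r^2-\frac{17}5r+1$ and $2r^2-\frac{14}5r+1$ have discriminants $-\frac{11}{25}$ and $-\frac4{25}$, so $1+3r+3r^2\ge\frac{32}5r$ and $1+2r+2r^2\ge\frac{24}5r$. The coefficient is therefore at least $kr\bigl[\frac{16}{15}(k-1)(k-2)+\frac{12}5(k-1)\bigr]$, which exceeds $k(k^2-4)r$ by
\[
kr\,\frac{k^2-12k+56}{15}=kr\,\frac{(k-6)^2+20}{15}>0 .
\]
\end{itemize}
So \eqref{eq:poly} holds for all $y>0$, and $\Psi(v,\dots,v)>0$. This completes the proof of Proposition~\ref{prop:sharp}, and with it the proofs of Theorems~\ref{thm:B} and~\ref{thm:A}. \qed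

\begin{thebibliography}{9}

\bibitem{GLY}
\emph{On the GLY conjecture of upper estimate of positive integral points in real right-angled simplices},
\texttt{http://jag.math.tsinghua.edu.cn/Publications/PureMath/213.pdf}.

\bibitem{MO}
Milnor and Orlik, Topology \textbf{9} (1970).

\bibitem{Saito}
Saito, Invent. Math. \textbf{14} (1971).

\end{thebibliography}
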